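\title{A gap between logarithmic and linear growth for generating sets of direct powers of monoids}

\begin{abstract}
For a finitely generated monoid $S$ let $d_n$ be the smallest number of elements that generate the direct power $S^n$. We prove that either $n\le d_n\le nd_1$ for all $n$, or $d_n\le 2d_1\lceil\log_2 n\rceil$ for all $n\ge 2$. Hence no monoid has growth strictly between logarithmic and linear. The second case is characterized by a condition on the factors of the identity of $S$ that generalizes perfectness of groups.
\end{abstract}

\section{Introduction}\label{sec:intro}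

For a semigroup $S$ let $d(S)$ be the smallest number of elements that generate $S$ as a semigroup, meaning that every element of $S$ is a product of one or more of them; put $d(S)=\infty$ if no finite set suffices. Write $S^n$ for the $n$th direct power of $S$, and
\[
d_n=d(S^n),\qquad \mathbf d(S)=(d_1,d_2,d_3,\dots).
\]
A product of generators of $S^n$ evaluates one and the same word in all $n$ coordinates. The sequence $\mathbf d(S)$ measures how many generators are needed before the $n$ values can be prescribed independently.

If $S$ is a monoid, then
\begin{equation}\label{eq:sub}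
d_n\le d_{n+1},\qquad d_{k+\ell}\le d_k+d_\ell,\qquad d_n\le nd_1 .
\end{equation}
The first inequality holds because $S^n$ is a quotient of $S^{n+1}$. The second holds because $(a,b)=(a,1)(1,b)$, so that the copies $S^k\times\{1\}$ and $\{1\}\times S^\ell$ together generate $S^{k+\ell}$. The third follows from the second. Thus growth is at most linear, and two monoids with two elements attain linear growth for different reasons. For $S=\mathbb Z/2$, the power $S^n$ is a vector space of dimension $n$ over $\mathbb F_2$, and $d_n=n$. For $S=\{0,1\}$ under multiplication, a factorization of the identity of $S^n$ involves only the identity, and a factorization of a tuple with a single $0$ involves that tuple; these $n+1$ elements generate, so $d_n=n+1$. At the other end, a counting argument (Proposition~\ref{prop:count}) gives $d_n\ge\log n/\log|F|$ whenever $S$ has a nontrivial finite quotient $F$.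

We say that a sequence grows \emph{logarithmically} (\emph{linearly}) if it is bounded below and above by logarithmic (linear) functions of $n$. A group is \emph{perfect} if it equals its commutator subgroup, or equivalently if it has no nontrivial homomorphism to an abelian group. The following facts are known. For a finite semigroup $S$, the sequence $\mathbf d(S)$ is $(1,1,1,\dots)$ if $S$ is trivial; it grows logarithmically if $S$ is a nontrivial perfect group, linearly if $S$ is a monoid that is not a perfect group, and exponentially if $S$ is not a monoid. For a finitely generated infinite group $S$, the sequence $\mathbf d(S)$ is eventually constant if $S$ is simple, is bounded above by a logarithmic function if $S$ is perfect, and grows linearly if $S$ is not perfect.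

Say that the growth of $\mathbf d(S)$ is \emph{strictly between logarithmic and linear} if every $d_n$ is finite, $d_n/\log n\to\infty$ and $d_n/n\to 0$. The following question is posed in \cite{growth}.

\begin{quote}
\emph{Is there a monoid $S$ such that the growth of $\mathbf d(S)$ is strictly between logarithmic and linear?}
\end{quote}

By the facts above, no finite monoid and no group is an example, which suggests a negative answer. But in both classes the logarithmic bound occurs only for groups, where it comes from commutators (Section~\ref{sec:groups}). In an infinite monoid an element can divide the identity without being invertible, commutators are not available, and an intermediate rate is conceivable. We show that the answer is nevertheless negative.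

The statement needs three definitions. For a monoid $S$ put
\[
J=\{s\in S:\ usv=1 \text{ for some } u,v\in S\},
\]
the set of factors of the identity. It enters for the following reason: if a tuple with $s$ in one coordinate and $1$ in all others is written as a product, then in all other coordinates only elements of $J$ occur. A \emph{$J$-character} is a map $\theta\colon J\to A$ to an abelian group $A$ such that $\theta(st)=\theta(s)+\theta(t)$ whenever $st\in J$ (then $s,t\in J$, by Lemma~\ref{lem:basic}); it is \emph{trivial} if $\theta\equiv 0$. Finally, $S^{2\times 2}\cong S^4$ is the monoid of $2\times 2$ arrays over $S$ under \emph{entrywise} multiplication. An array is \emph{row-constant} if it has the form $\left[\begin{smallmatrix}a&a\\ b&b\end{smallmatrix}\right]$ and \emph{column-constant} if it has the form $\left[\begin{smallmatrix}a&b\\ a&b\end{smallmatrix}\right]$.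

\begin{theorem}\label{thm:main}
For a finitely generated monoid $S$ the following are equivalent:
\begin{enumerate}
\item[(1)] $d_n<n$ for some $n$;
\item[(2)] $S$ is generated by $J$, and every $J$-character is trivial;
\item[(3)] $S^{2\times 2}$ is generated by the row-constant arrays together with the column-constant arrays;
\item[(4)] $d_{k\ell}\le d_k+d_\ell$ for all $k,\ell\ge 1$, and $d_n\le d_2\lceil\log_2 n\rceil\le 2d_1\lceil\log_2 n\rceil$ for all $n\ge 2$;
\item[(5)] $d_n/n\to 0$.
\end{enumerate}
Hence exactly one of the following holds:
\begin{enumerate}
\item[(A)] $n\le d_n\le nd_1$ for all $n$;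
\item[(B)] $d_n\le 2d_1\lceil\log_2 n\rceil$ for all $n\ge 2$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
No monoid $S$ has growth of $\mathbf d(S)$ strictly between logarithmic and linear.
\end{corollary}

\begin{proof}
If all $d_n$ are finite, then $S$ is finitely generated. If moreover $d_n/n\to 0$, then (A) fails, so (B) holds, and $d_n/\log n$ is bounded for $n\ge2$.
\end{proof}

The example $\mathbb Z/2$ shows that the bound $d_n\ge n$ in (A) is best possible, so (1) is the exact threshold: a single $n$ with $d_n<n$ forces the logarithmic bound.

We prove $(1)\Rightarrow(2)$ in Section~\ref{sec:lower}, the main implication $(2)\Rightarrow(3)$ in Section~\ref{sec:main}, and the remaining implications in Section~\ref{sec:log}.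

\section{The idea, for groups}\label{sec:groups}

Let $S$ be any monoid. The row-constant arrays form a submonoid of $S^{2\times2}$ isomorphic to $S^2$, and so do the column-constant arrays. Let $Q$ be the submonoid they generate, so that condition (3) reads $Q=S^{2\times 2}$. Swapping the two rows, or the two columns, is an automorphism of $S^{2\times2}$ that maps $Q$ to itself.

\begin{lemma}\label{lem:corner}
$Q=S^{2\times 2}$ if and only if $\left[\begin{smallmatrix}s&1\\ 1&1\end{smallmatrix}\right]\in Q$ for every $s\in S$.
\end{lemma}

\begin{proof}
Suppose that these arrays lie in $Q$. Swapping rows and columns moves $s$ to any of the four positions, and every array is a product of four arrays that each have three entries equal to $1$. The converse is trivial.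
\end{proof}

Homomorphisms to abelian groups constrain $Q$. If $\lambda\colon S\to A$ is one, then
\begin{equation}\label{eq:obstruction}
\begin{bmatrix}s_{11}&s_{12}\\ s_{21}&s_{22}\end{bmatrix}\in Q
\quad\Longrightarrow\quad
\lambda(s_{11})-\lambda(s_{12})-\lambda(s_{21})+\lambda(s_{22})=0,
\end{equation}
because the alternating sum is a homomorphism $S^{2\times 2}\to A$ that vanishes on row-constant and on column-constant arrays.

Now let $S=G$ be a group with commutator subgroup $G'$. A column filled with $x$ and a row filled with $z$ meet in one position only, so their commutator is trivial everywhere else: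
\begin{equation}\label{eq:comm}
\begin{bmatrix}x&1\\ x&1\end{bmatrix}
\begin{bmatrix}z&z\\ 1&1\end{bmatrix}
\begin{bmatrix}x^{-1}&1\\ x^{-1}&1\end{bmatrix}
\begin{bmatrix}z^{-1}&z^{-1}\\ 1&1\end{bmatrix}
=\begin{bmatrix}xzx^{-1}z^{-1}&1\\ 1&1\end{bmatrix}.
\end{equation}
The inverse of a commutator is a commutator, so every $g\in G'$ is a product of commutators, and $\left[\begin{smallmatrix}g&1\\ 1&1\end{smallmatrix}\right]\in Q$. Conversely, if this array lies in $Q$, then \eqref{eq:obstruction} applied to $G\to G/G'$ gives $g\in G'$. By Lemma~\ref{lem:corner}, (3) holds for $G$ if and only if $G$ is perfect.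

The computation \eqref{eq:comm} works equally well in a $k\times\ell$ array. So for perfect $G$ the group $G^{k\ell}$ is generated by a copy of $G^k$ (the row-constant arrays) and a copy of $G^\ell$ (the column-constant arrays), and $d_{k\ell}\le d_k+d_\ell$. An inequality that turns products into sums gives a logarithmic bound. For $k=\ell=2$ it says $d_4\le 2d_2$, which is no better than \eqref{eq:sub}; the value of condition (3) is that it passes to arrays of every size.

For a monoid, \eqref{eq:comm} has no meaning, and neither has $G/G'$. The work of Section~\ref{sec:main} is to recover both from the weak cancellation $usv=1$ that elements of $J$ allow.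

\section{Factors of the identity}\label{sec:J}

Let $S$ be a monoid. Besides $J$ we use the set of right invertible elements,
\[
R=\{s\in S:\ st=1\text{ for some }t\in S\}.
\]

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $1\in J$, and if $s_1\cdots s_r\in J$ then $s_i\cdots s_j\in J$ for all $i\le j$.
\item[(b)] $R$ is a submonoid of $S$, and $R\subseteq J$.
\item[(c)] If $usv=1$, then $u\in R$ and $us\in R$.
\item[(d)] If $\theta$ is a $J$-character, then $\theta(1)=0$, and $\theta(s_1\cdots s_r)=\theta(s_1)+\dots+\theta(s_r)$ whenever $s_1\cdots s_r\in J$.
\end{enumerate}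
\end{lemma}

\begin{proof}
(a) If $u s_1\cdots s_r v=1$, then $(us_1\cdots s_{i-1})(s_i\cdots s_j)(s_{j+1}\cdots s_rv)=1$.
(b) If $st=1$ and $s't'=1$, then $ss't't=1$; also $1\cdot s\cdot t=1$ shows $s\in J$.
(c) We have $u(sv)=1$ and $(us)v=1$.
(d) From $\theta(1)=\theta(1)+\theta(1)$ we get $\theta(1)=0$. For the sum, $\theta(s_1\cdots s_r)=\theta(s_1\cdots s_{r-1})+\theta(s_r)$, and $s_1\cdots s_{r-1}\in J$ by (a), so induction applies.
\end{proof}

\begin{example}\label{ex:known}
If $S$ is a group, then $J=S$ and the $J$-characters are the homomorphisms to abelian groups, so (2) says that $S$ is perfect. If $S$ is a finite monoid, then one-sided inverses are two-sided: if $ut=1$, then $x\mapsto ux$ is surjective, hence injective, and $u(tu)=u\cdot 1$ gives $tu=1$. So in $usv=1$ both $u$ and $v$ are units, and $s=u^{-1}v^{-1}$ is a unit. Thus $J$ is the group of units, and (2) says that $S$ is a perfect group. Theorem~\ref{thm:main} therefore agrees with the facts listed in Section~\ref{sec:intro}: a finitely generated group is in case (B) if and only if it is perfect, and a finite monoid is in case (B) if and only if it is a perfect group.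
\end{example}

In the next examples, maps are multiplied by composition, $fg=f\circ g$, and $\mathbb N=\{0,1,2,\dots\}$.

\begin{example}\label{ex:bicyclic}
Let $B$ be the monoid of self-maps of $\mathbb N$ generated by $q(m)=m+1$ and $p(m)=\max(m-1,0)$. Since $pq=1$, every element has the form $q^ip^j$, and $p^i(q^ip^j)q^j=1$ shows that $J=B$. A right invertible map is surjective, and $q^ip^j$ misses $0$ for $i\ge 1$, so $R=\{p^j:j\ge 0\}$. The only unit is $1$, since $p^j$ is not injective for $j\ge 1$. Each $f\in B$ satisfies $f(m)=m-\lambda(f)$ for all large $m$, with an integer $\lambda(f)$, and $\lambda\colon B\to\mathbb Z$ is a homomorphism with $\lambda(q^ip^j)=j-i$. It is a nontrivial $J$-character.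
\end{example}

\begin{example}\label{ex:notclosed}
The set $J$ need not be closed under multiplication, which is why $J$-characters are only partially additive. Let $S$ be generated by the self-maps $f_0(m)=2m$, $f_1(m)=2m+1$, $h(m)=\lfloor m/2\rfloor$ and $g$ of $\mathbb N$, where $g(2m)=0$ and $g(2m+1)=m$. Then $hf_0=1=gf_1$, so $g,f_0\in J$. But $gf_0$ is constant, so $u(gf_0)v$ is constant for all $u,v$, and $gf_0\notin J$.
\end{example}

\section{Two obstructions that force linear growth}\label{sec:lower}

Condition (2) can fail in two ways. The monoid $\{0,1\}$ has $J=\{1\}$, so it has no nontrivial $J$-character but is not generated by $J$; the group $\mathbb Z/2$ has $J=S$ and a nontrivial character. The arguments given for these two monoids in Section~\ref{sec:intro} extend to all cases. We write $h(j)$ for the $j$th coordinate of $h\in S^n$, and $\varepsilon_i(s)$ for the tuple with $s$ in place $i$ and $1$ elsewhere.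

\begin{proposition}\label{prop:lower}
Let $S$ be a finitely generated monoid for which \textup{(2)} fails. Then $d_n\ge n$ for all $n$.
\end{proposition}

\begin{proof}
Let $H$ generate $S^n$; we show $|H|\ge n$.

\emph{Case 1: the subsemigroup $T$ generated by $J$ is not $S$.} Fix $a\in S\setminus T$. For each $i$ write $\varepsilon_i(a)=h_1\cdots h_r$ with $h_1,\dots,h_r\in H$. Since $a=h_1(i)\cdots h_r(i)$ is not in $T$, some $h_k(i)$ is not in $T$. For $j\ne i$ we have $h_1(j)\cdots h_r(j)=1$, so $h_k(j)\in J\subseteq T$ by Lemma~\ref{lem:basic}(a). Thus for each $i$ the set $H$ contains an element whose only coordinate outside $T$ is the $i$th. These $n$ elements are distinct.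

\emph{Case 2: there is a nontrivial $J$-character $\theta\colon J\to A$.} To count dimensions we first replace $A$ by a field. Let $\Sigma$ be a finite generating set of $S$. Each $s\in J$ is a product of elements of $\Sigma$, which lie in $J$ by Lemma~\ref{lem:basic}(a), so $\theta(s)$ is a sum of elements of $\theta(\Sigma\cap J)$ by Lemma~\ref{lem:basic}(d). Hence the subgroup $A_0$ generated by $\theta(J)$ is finitely generated, and it is nonzero. A nonzero finitely generated abelian group is a direct sum of cyclic groups, so it maps onto $\mathbb F_p$ for some prime $p$. Composing $\theta$ with such a surjection gives a $J$-character that is not identically zero, because $\theta(J)$ generates $A_0$. So we may assume that $A=\mathbb F_p$ and $\theta(s)\ne 0$ for some $s\in J$.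

For $h\in J^n$ let $\theta^n(h)=(\theta(h(1)),\dots,\theta(h(n)))\in\mathbb F_p^n$. For each $i$ write $\varepsilon_i(s)=h_1\cdots h_r$ with $h_1,\dots,h_r\in H$. Every coordinate of every $h_k$ is a factor of $s$ or of $1$, so $h_k\in J^n$. Lemma~\ref{lem:basic}(d), applied in each coordinate, gives
\[
\theta^n(h_1)+\dots+\theta^n(h_r)=\theta^n(\varepsilon_i(s))=\theta(s)\,e_i,
\]
where $e_i$ is the $i$th standard basis vector. So the vectors $\theta^n(h)$ with $h\in H\cap J^n$ span $\mathbb F_p^n$, and $|H|\ge n$.
\end{proof}

\section{Abelianizing a monoid with two-by-two arrays}\label{sec:main}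

In this section $S$ is an arbitrary monoid; finite generation is not used. By Lemma~\ref{lem:corner} we must place an arbitrary element in one corner of an array of $Q$. The plan is to build from $Q$ itself a $J$-character $\theta$ such that $\theta(a)=0$ implies that $a$ can be so placed. Condition (2) then says that $\theta$ vanishes and that $J$ generates $S$.

\subsection{A relation that replaces the commutator subgroup}

Without inverses we cannot form $st^{-1}$ and ask whether it lies in $G'$. We can still place $s$ and $t$ side by side. For $s,t\in S$ define
\[
s\sim t\quad\Longleftrightarrow\quad \begin{bmatrix}s&t\\ 1&1\end{bmatrix}\in Q .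
\]
In a group $G$ we have $\left[\begin{smallmatrix}s&t\\ 1&1\end{smallmatrix}\right]=\left[\begin{smallmatrix}st^{-1}&1\\ 1&1\end{smallmatrix}\right]\left[\begin{smallmatrix}t&t\\ 1&1\end{smallmatrix}\right]$ and $Q$ is a subgroup, so by Section~\ref{sec:groups} the relation $s\sim t$ means $st^{-1}\in G'$. In general, the goal is $s\sim 1$ for all $s\in S$.

\begin{lemma}\label{lem:sim}
\begin{enumerate}
\item[(a)] The relation $\sim$ is reflexive and symmetric, and $s\sim t$, $s'\sim t'$ imply $ss'\sim tt'$.
\item[(b)] If $x\in J$ and $z\in S$, then $xz\sim zx$.
\item[(c)] If $r\sim s$, $s\sim t$ and $s\in J$, then $r\sim t$.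
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The array $\left[\begin{smallmatrix}s&s\\ 1&1\end{smallmatrix}\right]$ is row-constant; swapping columns preserves $Q$; and $\left[\begin{smallmatrix}s&t\\ 1&1\end{smallmatrix}\right]\left[\begin{smallmatrix}s'&t'\\ 1&1\end{smallmatrix}\right]=\left[\begin{smallmatrix}ss'&tt'\\ 1&1\end{smallmatrix}\right]$.

(b) In \eqref{eq:comm} the column of $x$ was canceled after the row of $z$. Instead, put $x$ before $z$ in the first column and after $z$ in the second. This leaves $x$ alone in both entries of the bottom row, where it is removed by $u,v$ with $uxv=1$: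
\[
\begin{bmatrix}1&1\\ u&u\end{bmatrix}
\begin{bmatrix}x&1\\ x&1\end{bmatrix}
\begin{bmatrix}z&z\\ 1&1\end{bmatrix}
\begin{bmatrix}1&x\\ 1&x\end{bmatrix}
\begin{bmatrix}1&1\\ v&v\end{bmatrix}
=\begin{bmatrix}xz&zx\\ uxv&uxv\end{bmatrix}
=\begin{bmatrix}xz&zx\\ 1&1\end{bmatrix}.
\]
All five factors are row-constant or column-constant.

(c) Choose $u,v$ with $usv=1$. Multiplying the two given arrays yields $rs\sim st$, and $s$ has to be removed. It can be removed only when it stands alone between $u$ and $v$, and a column-constant factor acts on the bottom entry of its column as well. So we first put $s$ into the bottom rows, and cancel before multiplying. The arrays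
\[
\begin{bmatrix}r&s\\ s&s\end{bmatrix}=\begin{bmatrix}1&1\\ s&s\end{bmatrix}\begin{bmatrix}r&s\\ 1&1\end{bmatrix},
\qquad
\begin{bmatrix}s&t\\ s&s\end{bmatrix}=\begin{bmatrix}1&1\\ s&s\end{bmatrix}\begin{bmatrix}s&t\\ 1&1\end{bmatrix}
\]
lie in $Q$, and each has a column filled with $s$. Removing these columns gives two more elements of $Q$:
\[
\begin{bmatrix}1&u\\ 1&u\end{bmatrix}\begin{bmatrix}r&s\\ s&s\end{bmatrix}\begin{bmatrix}1&v\\ 1&v\end{bmatrix}=\begin{bmatrix}r&1\\ s&1\end{bmatrix},
\qquad
\begin{bmatrix}u&1\\ u&1\end{bmatrix}\begin{bmatrix}s&t\\ s&s\end{bmatrix}\begin{bmatrix}v&1\\ v&1\end{bmatrix}=\begin{bmatrix}1&t\\ 1&s\end{bmatrix}.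
\]
Their product has a bottom row filled with $s$, which is removed in the same way:
\[
\begin{bmatrix}1&1\\ u&u\end{bmatrix}\begin{bmatrix}r&1\\ s&1\end{bmatrix}\begin{bmatrix}1&t\\ 1&s\end{bmatrix}\begin{bmatrix}1&1\\ v&v\end{bmatrix}
=\begin{bmatrix}r&t\\ usv&usv\end{bmatrix}=\begin{bmatrix}r&t\\ 1&1\end{bmatrix}.
\]
Hence $r\sim t$.
\end{proof}

Part (b) fails without the hypothesis $x\in J$. In the free monoid on $x$ and $z$ the only factor of $1$ is $1$. In a product with bottom row $(1,1)$ every column-constant factor is therefore the identity, so $s\sim t$ forces $s=t$, while $xz\neq zx$.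

\subsection{An abelian group from the right invertible elements}

By Lemma~\ref{lem:sim}(a),(c), the relation $\sim$ is an equivalence relation on $J$. One would like to take $J/{\sim}$ as the abelianization, but $J$ need not be a monoid (Example~\ref{ex:notclosed}). Its subset $R$ is a monoid, and its elements cancel on the right.

Recall that a \emph{congruence} on a monoid is an equivalence relation compatible with products, so that the classes form a monoid. Recall also that a commutative monoid $C$ (written additively) that is \emph{cancellative}, meaning that $c+e=c'+e$ implies $c=c'$, embeds in an abelian group. The group consists of the classes $c_1-c_2$ of pairs $(c_1,c_2)\in C^2$, where $(c_1,c_2)$ and $(c_1',c_2')$ are identified when $c_1+c_2'=c_1'+c_2$; cancellation makes this relation transitive and makes $c\mapsto c-0$ injective.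

\begin{lemma}\label{lem:kappa}
There are an abelian group $K$ and a homomorphism $\kappa\colon R\to K$ such that, for $r,r'\in R$,
\[
\kappa(r)=\kappa(r')\iff r\sim r'.
\]
\end{lemma}

\begin{proof}
Since $R$ is a submonoid contained in $J$, Lemma~\ref{lem:sim}(a),(c) shows that $\sim$ restricts to a congruence on $R$, and Lemma~\ref{lem:sim}(b) shows that $C=R/{\sim}$ is commutative. Let $rw\sim r'w$ with $r,r',w\in R$, and choose $w'\in S$ with $ww'=1$. Multiplying on the right by $w'\sim w'$ gives $r\sim r'$; here $w'$ need not lie in $R$, and Lemma~\ref{lem:sim}(a) holds on all of $S$. So $C$ is cancellative and embeds in an abelian group $K$. Let $\kappa$ be the composite $R\to C\to K$.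
\end{proof}

\subsection{Extending $\kappa$ to a $J$-character}

Condition (2) concerns maps defined on $J$, so $\kappa$ has to be extended from $R$ to $J$. Lemma~\ref{lem:basic}(c) shows how: every $s\in J$ is moved into $R$ by left multiplication with an element of $R$. That is, the set
\[
U_s=\{u\in R:\ us\in R\}
\]
is nonempty, and an additive extension must take the value $\kappa(us)-\kappa(u)$ at $s$.

\begin{lemma}\label{lem:theta}
For $s\in J$, the element $\theta(s)=\kappa(us)-\kappa(u)\in K$ does not depend on the choice of $u\in U_s$. The map $\theta\colon J\to K$ is a $J$-character, and $\theta(a)=0$ implies $a\sim 1$.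
\end{lemma}

\begin{proof}
\emph{Independence of $u$.} Let $u,u'\in U_s$. Lemma~\ref{lem:sim}(b) gives $u'u\sim uu'$, and multiplying on the right by $s\sim s$ gives $u'us\sim uu's$. The elements $u'(us)$ and $u(u's)$ are products of two elements of $R$, so Lemma~\ref{lem:kappa} yields $\kappa(u')+\kappa(us)=\kappa(u)+\kappa(u's)$, that is, $\kappa(us)-\kappa(u)=\kappa(u's)-\kappa(u')$.

\emph{Additivity.} Let $st\in J$, say $ustv=1$. By Lemma~\ref{lem:basic}(c), the elements $u$, $us$ and $ust$ lie in $R$. So $u\in U_s$, $us\in U_t$ and $u\in U_{st}$, and
\[
\theta(st)=\kappa(ust)-\kappa(u)=\bigl(\kappa(ust)-\kappa(us)\bigr)+\bigl(\kappa(us)-\kappa(u)\bigr)=\theta(t)+\theta(s).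
\]

\emph{The kernel.} Let $a\in J$ with $\theta(a)=0$. Choose $u\in U_a$ and $w\in S$ with $uw=1$. Then $\kappa(ua)=\kappa(u)$, so $ua\sim u$ by Lemma~\ref{lem:kappa}. The factor $u$ stands on the left, while it cancels only on the right; so we move it. Lemma~\ref{lem:sim}(b) gives $au\sim ua$, and since $ua\in R\subseteq J$, Lemma~\ref{lem:sim}(c) gives $au\sim u$. Multiplying on the right by $w\sim w$ gives $a\sim 1$.
\end{proof}

For a group $G$ the construction returns $C=K=G/G'$, and $\theta=\kappa$ is the quotient map. For the monoid $B$ of Example~\ref{ex:bicyclic} both extension steps are proper. If $p^i\sim p^j$, then \eqref{eq:obstruction} applied to $\lambda$ gives $i=j$. So $C\cong\mathbb N$ is not a group, $K=\mathbb Z$, and $\kappa(p^j)=j$. Taking $u=p^i$ for $s=q^ip^j$ gives $\theta(q^ip^j)=\kappa(p^j)-\kappa(p^i)=j-i$, so $\theta=\lambda$.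

\begin{proposition}\label{prop:main}
If $S$ is generated by $J$ and every $J$-character is trivial, then $Q=S^{2\times 2}$.
\end{proposition}

\begin{proof}
The $J$-character $\theta$ of Lemma~\ref{lem:theta} is trivial, so $a\sim 1$ for every $a\in J$. Every $s\in S$ is a product of elements of $J$, so $s\sim 1$ by Lemma~\ref{lem:sim}(a). Lemma~\ref{lem:corner} applies.
\end{proof}

\section{From two-by-two arrays to the logarithmic bound}\label{sec:log}

For finite nonempty sets $X,Y$ let $S^{X\times Y}\cong S^{|X||Y|}$ be the monoid of functions $X\times Y\to S$ under pointwise multiplication, viewed as arrays with rows indexed by $X$ and columns by $Y$. From the point of view of one position $(x_0,y_0)$, there are only two kinds of rows and two kinds of columns, so the $2\times 2$ case suffices.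

\begin{proposition}\label{prop:log}
Let $S$ be a finitely generated monoid satisfying \textup{(3)}. Then \textup{(4)} holds.
\end{proposition}

\begin{proof}
Let $|X|=k$ and $|Y|=\ell$, and fix $(x_0,y_0)\in X\times Y$. Define $\varphi\colon X\to\{1,2\}$ by $\varphi(x_0)=1$ and $\varphi(x)=2$ for $x\neq x_0$, and define $\psi\colon Y\to\{1,2\}$ by $\psi(y_0)=1$ and $\psi(y)=2$ for $y\ne y_0$. The map
\[
\Phi\colon S^{2\times 2}\to S^{X\times Y},\qquad \Phi\bigl([s_{ij}]\bigr)(x,y)=s_{\varphi(x)\psi(y)},
\]
is a homomorphism. It sends row-constant arrays to functions of $x$ alone and column-constant arrays to functions of $y$ alone, and it sends $\left[\begin{smallmatrix}s&1\\ 1&1\end{smallmatrix}\right]$ to the function $\delta$ with value $s$ at $(x_0,y_0)$ and $1$ elsewhere. By (3), $\delta$ is a product of functions of $x$ alone and functions of $y$ alone. As $s$ and $(x_0,y_0)$ vary, the functions $\delta$ generate $S^{X\times Y}$. Therefore $S^{X\times Y}$ is generated by the functions of $x$ alone, which form a submonoid isomorphic to $S^k$, and the functions of $y$ alone, which form a submonoid isomorphic to $S^\ell$. The union of generating sets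 of these two submonoids generates $S^{X\times Y}$, so $d_{k\ell}\le d_k+d_\ell$.

By induction $d_{2^m}\le md_2$ for $m\ge 1$. For $n\ge 2$ take $m=\lceil\log_2 n\rceil\ge 1$. Then $n\le 2^m$, and \eqref{eq:sub} gives $d_n\le d_{2^m}\le md_2\le 2d_1m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Propositions~\ref{prop:lower}, \ref{prop:main} and~\ref{prop:log} give $(1)\Rightarrow(2)$, $(2)\Rightarrow(3)$ and $(3)\Rightarrow(4)$. Since $d_1$ is finite and $\lceil\log_2 n\rceil/n\to 0$, (4) implies (5), and (5) implies (1) for any $n$ with $d_n/n<1$.

If (1) fails, then $d_n\ge n$ for all $n$, which together with \eqref{eq:sub} is (A). If (1) holds, then (4) gives (B). Both cannot hold, since $2d_1\lceil\log_2 n\rceil<n$ for large $n$.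
\end{proof}

\section{Limits, a lower bound and an example}\label{sec:more}

In each case of the dichotomy the growth rate exists as a limit.

\begin{proposition}\label{prop:limits}
Let $S$ be a finitely generated monoid. In case \textup{(A)}, $\lim_n d_n/n=\inf_n d_n/n\in[1,d_1]$. In case \textup{(B)}, $\lim_n d_n/\log n=\inf_{k\ge 2}d_k/\log k$.
\end{proposition}

\begin{proof}
Fekete's lemma states that if $a_{k+\ell}\le a_k+a_\ell$ for all $k,\ell\geq 1$, then $a_n/n$ tends to $\inf_n a_n/n$. It applies to $d_n$ by \eqref{eq:sub}, and in case (A) we have $1\le d_n/n\le d_1$.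

In case (B), condition (4) holds. Fix $k\ge 2$, let $n\ge 2$ and put $m=\lceil\log n/\log k\rceil\ge 1$. Then $n\le k^m$, so
\[
d_n\le d_{k^m}\le md_k\le\Bigl(\frac{\log n}{\log k}+1\Bigr)d_k .
\]
Hence $\limsup_n d_n/\log n\le d_k/\log k$ for every $k\ge 2$. Since every term $d_n/\log n$ with $n\geq2$ is at least $\inf_{k\ge 2}d_k/\log k$, the limit exists and equals the infimum.
\end{proof}

Case (B) contains eventually constant sequences, as for infinite simple groups. A finite quotient excludes this.

\begin{proposition}\label{prop:count}
Let $\pi\colon S\to F$ be a homomorphism from a finitely generated monoid onto a finite monoid with $|F|\ge 2$. Then $d_n\ge\log n/\log|F|$ for all $n$. If moreover $S$ is in case \textup{(B)}, then $\mathbf d(S)$ grows logarithmically.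
\end{proposition}

\begin{proof}
Let $h_1,\dots,h_d$ generate $S^n$, and consider the tuples $\bigl(\pi(h_1(j)),\dots,\pi(h_d(j))\bigr)\in F^d$ for $1\le j\le n$. If the tuples for $i\neq j$ agreed, then $\pi(h(i))=\pi(h(j))$ would hold for every product $h$ of generators, that is, for every $h\in S^n$. This is false, because $h(i)$ and $h(j)$ can be chosen with different images in $F$. So the $n$ tuples are distinct, and $n\le|F|^d$. The last claim follows from this bound and (B).
\end{proof}

Among finite monoids only groups are in case (B). Condition (2) is easy to test on generators, and it shows that this is not so for infinite monoids.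

\begin{example}\label{ex:nongroup}
Let $M$ be the semigroup generated by the following self-maps of the set of infinite binary sequences:
\[
q_0(w)=0w,\quad q_1(w)=1w,\quad p(0w)=p(1w)=w,\quad t(0w)=w,\quad t(1w)=1w .
\]
Then $pq_0=pq_1=tq_0=1$ and $tq_1=q_1$. So $M$ is a monoid with $d_1\le 4$, and all four generators lie in $J$. Let $\theta$ be a $J$-character. From $tq_1=q_1\in J$ we get $\theta(t)=0$; then $tq_0=1$, $pq_0=1$ and $pq_1=1$ give in turn $\theta(q_0)=0$, $\theta(p)=0$ and $\theta(q_1)=0$. By Lemma~\ref{lem:basic}(d), $\theta\equiv 0$. So (2) holds and $d_n\le 8\lceil\log_2 n\rceil$ for $n\ge 2$, although $M$ is not a group, since $q_0$ is not surjective.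
\end{example}

\begin{thebibliography}{1}

\bibitem{growth}
\emph{On the Growth of Generating Sets for Direct Powers of Semigroups},
\texttt{https://core.ac.uk/download/9821534.pdf}.

\end{thebibliography}
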